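# Internal aggregation on the Sierpiński gasket: weighing the cluster with a harmonic function

## 1. A harmonic function that multiplies by five

Take a triangle of side 2, cut by its three midpoints into four triangles, the middle one being a hole. Write $0$ at one corner and $5$, $-5$ at the other two. Write $1$ at the midpoint between $0$ and $5$, write $-1$ at the midpoint between $0$ and $-5$, and write $0$ at the midpoint between $5$ and $-5$. Each midpoint has four neighbors, and its value is their average:
$$\tfrac14(0+5-1+0)=1,\qquad \tfrac14(0-5+1+0)=-1,\qquad \tfrac14(5-5+1-1)=0 .$$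
The picture continues forever. On the infinite gasket there is a function $h$, odd under the reflection through the corner, harmonic everywhere, and equal to $\pm5^k$ at the two far corners of the triangle of side $2^k$. This function is the object on which the first half of the lecture turns. We shall use it as a system of weights. A random set grows on the gasket, one vertex at a time; its total $h$-weight is a martingale; and the weight of every ball is exactly $0$. The martingale is forced to fluctuate, so the random set is forced to differ from the ball, by an amount that can be computed.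

**Definition (gasket, levels).** Let $e_1=(1,0)$, $e_2=(\frac12,\frac{\sqrt3}2)$, $o=(0,0)$ and $c_i^k=2^ke_i$. Let $G_0$ be the triangle graph on $o,e_1,e_2$, and let
$$G_{k+1}=G_k\cup(c_1^k+G_k)\cup(c_2^k+G_k)$$
with coinciding vertices identified; $SG=\bigcup_kG_k$. For $x=ae_1+be_2$ put $|x|=a+b$, the *level* of $x$. The three *corners* of $G_k$ are $o,c_1^k,c_2^k$. In $G_k$ the corners have degree 2 and all other vertices have degree 4. In $SG$ every vertex has degree 4 except $o$, which has degree 2. Let $\rho$ be the reflection exchanging $e_1$ and $e_2$; it is an automorphism of $SG$ and preserves levels.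

The three copies of $G_k$ in $G_{k+1}$ meet pairwise in the single vertices $c_1^k$, $c_2^k$ and $q_k=2^k(e_1+e_2)$. Let $d$ be the graph distance and $B_o(r)=\{x:d(o,x)\le r\}$, with $B_o(r)=\emptyset$ for $r<0$.

**Lemma 1.1 (balls).** *$d(o,x)=|x|$ for all $x$. Hence $B_o(2^k)=G_k$, and for integers $0\le s\le2^k$*
$$B_o(2^k+s)=G_k\cup(c_1^k+B_o(s))\cup(c_2^k+B_o(s)).\tag{1.1}$$
*Here $c_i^k+B_o(s)$ meets $G_k$ only in $c_i^k$; the two translates are disjoint if $s<2^k$ and share only $q_k$ if $s=2^k$. Moreover $|G_k|=(3^{k+1}+3)/2$, so $3^k\le|G_k|\le3^{k+1}$, and with $\alpha=\frac{\log3}{\log2}$ (so $2^\alpha=3$)*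
$$|B_o(s)|\le9s^\alpha\qquad(s\ge1).\tag{1.2}$$

*Proof.* Edges are $\pm e_1,\pm e_2,\pm(e_1-e_2)$, so the level changes by at most 1 along an edge and $d(o,x)\ge|x|$. Conversely, if $d(o,\cdot)\le|\cdot|$ on $G_k$ and $x\in c_i^k+G_k$, then $d(o,x)\le d(o,c_i^k)+d(c_i^k,x)\le2^k+|x-c_i^k|=|x|$. Vertices of $G_k$ have level at most $2^k$; a vertex outside $G_k$ lies in some $c_i^j+G_j$ with $j\ge k$, and is different from $c_i^j$ if $j=k$, so its level exceeds $2^k$. This gives $B_o(2^k)=G_k$, and then (1.1), since $B_o(2^k+s)\subset G_{k+1}$ and the level on $c_i^k+G_k$ is $2^k$ plus the level in the copy. The intersections are read off from those of the three copies of $G_k$. The recursion $|G_{k+1}|=3|G_k|-3$ with $|G_0|=3$ gives $|G_k|$. For (1.2) choose $j\geq 1$ with $2^{j-1}\le s\le2^j$; then $|B_o(s)|\le|G_j|\le9\cdot3^{j-1}\le9s^\alpha$. $\square$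

**Definition (cells).** An *$m$-cell* is one of the translates of $G_m$ of which $SG$ is built. Its corner of smallest level is its *top*; the other two corners are its *bottom corners*. For example, the 1-cells in $G_2$ are $G_1$, $2e_1+G_1$ and $2e_2+G_1$; the vertex $2e_1$ is a bottom corner of the first and the top of the second.

**Lemma 1.2 (cells).** *Each edge lies in exactly one $m$-cell. Two distinct $m$-cells share at most one vertex, which is a corner of both. A non-corner vertex of an $m$-cell has all its edges in that cell. A corner of an $m$-cell other than $o$ lies in exactly two $m$-cells and has two edges in each. Distinct $m$-cells have distinct tops.*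

*Proof.* The first two claims are proved inside $G_k$ by induction on $k\ge m$. The edges of $G_{k+1}$ are divided among three copies of $G_k$, which share only single vertices. Two $m$-cells in different copies can share only a gluing vertex; this is a corner of both copies, and a corner of a copy of $G_k$ lies in only one $m$-cell of that copy, as a corner. By the second claim, a non-corner vertex of an $m$-cell lies in no other $m$-cell, so all its edges are in that cell. A corner $x\ne o$ has degree 4, and each $m$-cell containing $x$ has $x$ as a corner and uses two of its edges. The $m$-cell with top $t$ is $t+G_m$, which gives the last claim. $\square$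

Every edge has conductance 1. For a function $f$ on a graph write $\mathcal Lf(x)=\sum_{y\sim x}(f(y)-f(x))$, neighbors being taken in that graph; $f$ is *harmonic* at $x$ if $\mathcal Lf(x)=0$. On a finite connected graph a function harmonic off a nonempty set is determined by its values on that set, and every choice of values is possible.

**Lemma 1.3 (the 2–2–1 rule).** *Let $f$ on $G_m$ be harmonic off the corners, with corner values $p,q,r$. Then at the corner with value $p$, $\mathcal Lf=(\frac35)^m[(q-p)+(r-p)]$, and similarly at the others: seen from its corners, an $m$-cell is a triangle with edge conductances $(3/5)^m$. If $m\ge1$, the value at the midpoint between the corners with values $p,q$ is $(2p+2q+r)/5$.*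

*Proof.* For $m=0$ there is nothing to prove. Assume the first claim for $m-1$, and let $m_{pq},m_{pr},m_{qr}$ be the midpoint values. The midpoint with value $m_{pq}$ lies in two $(m-1)$-cells. Adding the two contributions to $\mathcal Lf$ there, each given by the first claim for $m-1$, we get $4m_{pq}=p+q+m_{pr}+m_{qr}$, and similarly for the others. With $S=m_{pq}+m_{pr}+m_{qr}$ this reads $5m_{pq}=p+q+S$; summing, $5S=2(p+q+r)+3S$, so $S=p+q+r$ and $m_{pq}=(2p+2q+r)/5$. Finally
$$\mathcal Lf=(\tfrac35)^{m-1}[m_{pq}+m_{pr}-2p]=(\tfrac35)^{m-1}\,\tfrac{4p+3q+3r-10p}5=(\tfrac35)^m[(q-p)+(r-p)].\ \square$$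

**Proposition 1.4 (the function $h$).** *There is a harmonic function $h$ on $SG$ with $h(o)=0$, $h\circ\rho=-h$, $h(c_1^k)=5^k$, $h(c_2^k)=-5^k$ for all $k\geq 0$, and*
$$|h|\le5^k\text{ on }G_k,\qquad\sum_{x\in B_o(n)}h(x)=0\quad\text{for all }n.\tag{1.3}$$

*Proof.* Let $H_k$ on $G_k$ be harmonic off the corners with values $0,5^k,-5^k$ at $o,c_1^k,c_2^k$. By Lemma 1.3, $H_k(c_1^{k-1})=(2\cdot0+2\cdot5^k-5^k)/5=5^{k-1}$ and $H_k(c_2^{k-1})=-5^{k-1}$. By uniqueness $H_k|_{G_{k-1}}=H_{k-1}$, so the $H_k$ fit together to a function $h$. A vertex $x\ne o$ is a non-corner of $G_k$ for large $k$, so $h$ is harmonic at $x$. Uniqueness also gives $H_k\circ\rho=-H_k$. At $o$ the two neighbors have values $\pm1$ and $h(o)=0$, so $h$ is harmonic there too. The bound is the maximum principle. The sum over a ball vanishes because $\rho$ maps $B_o(n)$ to itself and $h\circ\rho=-h$. $\square$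

## 2. Aggregation from the corner, and the weight of a cluster

**Definition (IDLA).** Internal diffusion-limited aggregation on $SG$ is the random sequence $\mathcal I(1)\subset\mathcal I(2)\subset\cdots$ with $\mathcal I(1)=\{o\}$ and $\mathcal I(m+1)=\mathcal I(m)\cup\{x_{m+1}\}$, where $x_{m+1}$ is the first vertex outside $\mathcal I(m)$ visited by a simple random walk (SRW) from $o$. The walks for successive particles are independent. So $|\mathcal I(m)|=m$. Put $x_1=o$.

Is $\mathcal I(|B_o(n)|)$ close to the ball $B_o(n)$, and how close? Let us do the first case by hand. The set $\mathcal I(2)$ is $\{o,e_1\}$ or $\{o,e_2\}$, with probability $\frac12$ each. Say it is $\{o,e_1\}$, and let $p$ be the probability that the third particle settles at $e_2$. From $o$ the walk steps to $e_2$ or $e_1$; from $e_1$ it steps to $o$, $e_2$, $2e_1$, $e_1+e_2$ with probability $\frac14$ each. So $p=\frac12+\frac12(\frac14+\frac14p)$, that is, $p=\frac57$; the other two places $2e_1$ and $e_1+e_2$ have probability $\frac17$ each. Thus $\mathcal I(3)=B_o(1)$ with probability $\frac57$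 and fails with probability $\frac27$.

The shape theorem of Chen–Huss–Sava-Huss–Teplyaev, 2017, which we use as a known result, says: for every $\epsilon>0$, with probability 1,
$$B_o(n(1-\epsilon))\subset\mathcal I(|B_o(n)|)\subset B_o(n(1+\epsilon))\tag{2.1}$$
for all sufficiently large $n$. The conjecture of Chen and Kudler-Flam, stated in "Limit shape universality in cellular automata models on the Sierpinski gasket", claims much more: there is a deterministic $C>0$ such that almost surely
$$B_o(n-C\sqrt{\log n})\subset\mathcal I(|B_o(n)|)\subset B_o(n+C\sqrt{\log n})\tag{2.2}$$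
for all sufficiently large $n$. ("For all $n$" cannot be meant literally: at $n=1$ the logarithm vanishes and the claim would be $\mathcal I(3)=B_o(1)$, which we just saw fail with probability $\frac27$.) The conjecture is false. Put
$$\psi(n)=n^{1/2}(\log\log n)^{1/(2\alpha)}=\sqrt n\,(\log\log n)^{\log2/(2\log3)} .$$

**Theorem 1 (disproof).** *There is a deterministic $c>0$ such that, almost surely,*

* *(outer) $\mathcal I(|B_o(n)|)\not\subset B_o(n+c\,\psi(n))$ for infinitely many $n$ (among $n=2^k$);*
* *(inner) $B_o(n-c\,\psi(n))\not\subset\mathcal I(|B_o(n)|)$ for infinitely many $n$.*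

*Since $\psi(n)/\sqrt{\log n}\to\infty$, for every $C$ each of the two inclusions in (2.2) almost surely fails for infinitely many $n$. So the conjectured event has probability $0$ for every $C$.*

**Theorem 2 (matching upper bound).** *There is a deterministic $C<\infty$ such that, almost surely, for all sufficiently large $n$,*
$$B_o(n-C\psi(n))\subset\mathcal I(|B_o(n)|)\subset B_o(n+C\psi(n)).$$

So $\psi$ is the exact order of both deviations: for the inner and for the outer deviation, $\limsup_n(\text{deviation})/\psi(n)$ lies almost surely between two positive finite deterministic constants. Sections 3–5 prove Theorem 1, using (2.1). Sections 6–12 prove Theorem 2, without (2.1). Throughout, $C,c,c_1,\dots$ are positive absolute constants, and $C,c$ may change from line to line.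

**A count that does not work.** The ball is symmetric under $\rho$, so a natural way to detect a deviation is to count particles on the two sides: let $\sigma(ae_1+be_2)$ be the sign of $a-b$ and look at $\sum_{x\in\mathcal I(m)}\sigma(x)$. It vanishes for every ball, and one would like to show that it is typically as large as the square root of the number of particles. This stops at once, because the count has a drift toward zero. In the example above, given $\mathcal I(2)=\{o,e_1\}$, the next increment has conditional mean $\frac17\cdot1+\frac17\cdot0+\frac57\cdot(-1)=-\frac47$. Without control of this restoring drift there is no lower bound for the fluctuations. Now keep the antisymmetry but replace $\sigma$ by the harmonic $h$: the same increment has conditional mean $\frac17\cdot5+\frac17\cdot0+\frac57\cdot(-1)=0$. The far vertex $2e_1$ counts five times, and this exactly pays for its rarity.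

## 3. The martingale and the size of its steps

**Definition (weight).** $M_m=\sum_{i\le m}h(x_i)=\sum_{x\in\mathcal I(m)}h(x)$.

Let $\tau$ be the exit time of the $(m+1)$st walk $(X_t)$ from the finite set $\mathcal I(m)$. Since $h(X_{t\wedge\tau})$ is a bounded martingale,
$$E[h(x_{m+1})\mid\mathcal I(1),\dots,\mathcal I(m)]=h(o)=0.\tag{3.1}$$
The step is also large. Suppose $G_{k-2}\subset\mathcal I(m)$. The walk can leave $G_{k-2}$ only through $c_1^{k-2}$ or $c_2^{k-2}$, so it hits this pair at a time $T\le\tau$. As $h(X_{t\wedge\tau})^2$ is a bounded submartingale,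
$$E[h(x_{m+1})^2\mid\mathcal I(1),\dots,\mathcal I(m)]\ge E[h(X_T)^2]=25^{k-2}.\tag{3.2}$$

These two lines already show the exponent. While about $3^k$ particles are added at scale $k$, each contributes a centered step of size about $5^k$, so $M$ should move by about $5^k3^{k/2}$. On the other hand, if the cluster differs from a ball of radius about $2^k$ only within distance $s$ of its ends, then at most a constant times $s^\alpha$ vertices are misplaced, each changes the weight by at most a constant times $5^k$, and $|M|\le C5^ks^\alpha$. Comparing, $s^\alpha\ge c\,3^{k/2}$, that is, $s\ge c\,2^{k/2}$. The factor with $\log\log n$ comes from asking more: at each scale we look for an upward deviation that has probability only about $k^{-1/2}$. Since $\sum k^{-1/2}=\infty$, it still occurs infinitely often.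

## 4. Total weight at scale $k$

**Proposition 4.1.** *Let $m_k$ be deterministic with $|G_k|\le m_k\le|G_{k+1}|$ and $m_k-m_{k-1}\ge3^k/2$ for large $k$. There is an absolute $c_*>0$ such that a.s. $|M_{m_k}|\ge c_*5^k3^{k/2}\sqrt{\log k}$ for infinitely many $k$.*

**Step 1: bounded increments.** The aim is to replace the $h(x_i)$ by martingale differences with deterministic bounds. Let $(\varepsilon_i)$ be i.i.d. fair signs independent of everything and $\mathcal F_i=\sigma(\mathcal I(1),\dots,\mathcal I(i),\varepsilon_1,\dots,\varepsilon_i)$. For $m_{k-1}<i\le m_k$ put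
$$\xi_i=h(x_i)\mathbf 1_{\mathcal A_{i-1}}+5^k\varepsilon_i\mathbf 1_{\mathcal A_{i-1}^c},\qquad\mathcal A_{i-1}=\{G_{k-2}\subset\mathcal I(i-1)\subset G_{k+2}\}.$$
By (3.1), (3.2), $E[\xi_i\mid\mathcal F_{i-1}]=0$ and $E[\xi_i^2\mid\mathcal F_{i-1}]\ge25^{k-2}$. Also $|\xi_i|\le b:=5^{k+3}$, because on $\mathcal A_{i-1}$ the vertex $x_i$ is $\mathcal I(i-1)$ or adjacent to a vertex of $G_{k+2}$, hence in $G_{k+3}$. Here $i-1\ge m_{k-1}\ge|G_{k-1}|$ and $i-1<|G_{k+1}|$. The shape theorem with $\epsilon=\frac14$ at the radii $2^{k-1}$ and $2^{k+1}$ gives, a.s. for all large $k$,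
$$G_{k-2}\subset B_o(\tfrac34 2^{k-1})\subset\mathcal I(|G_{k-1}|)\subset\mathcal I(i-1)\subset\mathcal I(|G_{k+1}|)\subset B_o(\tfrac54 2^{k+1})\subset G_{k+2}.$$
So a.s. for all large $k$ we have $\xi_i=h(x_i)$ for every $i\in(m_{k-1},m_k]$.

**Step 2: one block.** The aim is a lower bound, uniform in the past, for the chance that a block of increments gains one standard deviation. Let $\Sigma$ be the sum of $q$ consecutive $\xi_i$ with indices in $(m_{k-1},m_k]$; all expectations in this step are conditional on the past of the block. By orthogonality,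
$$q\,5^{2k-4}\le E\Sigma^2\le q\,5^{2k+6}.$$
Let $\Sigma_t$ be the sum of the first $t$ terms. Expanding $(\Sigma_t+\xi)^4$ and using that the term $4\Sigma_t^3\xi$ has mean zero, then $E\Sigma_t^2\le tb^2$ and $E|\Sigma_t|\le\sqrt t\,b$,
$$E\Sigma_{t+1}^4\le E\Sigma_t^4+6b^2E\Sigma_t^2+4b^3E|\Sigma_t|+b^4\le E\Sigma_t^4+(6t+4\sqrt t+1)b^4 .$$
Summing over $t<q$, $E\Sigma^4\le(3q^2+4q^2+q)b^4\le8q^2b^4$. Hölder's inequality $E\Sigma^2\le(E|\Sigma|)^{2/3}(E\Sigma^4)^{1/3}$ gives
$$E|\Sigma|\ge\frac{(E\Sigma^2)^{3/2}}{(E\Sigma^4)^{1/2}}\ge\frac{q^{3/2}5^{3k-6}}{\sqrt8\,q\,5^{2k+6}}=\frac{\sqrt q\,5^{k-12}}{\sqrt8}.$$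
As $E\Sigma=0$, $E\Sigma^+=\frac12E|\Sigma|\ge\sqrt q\,5^{k-12}/6=:2a_0\sqrt q\,5^k$. By the Paley–Zygmund inequality for $\Sigma^+$,
$$P(\Sigma\ge a_0\sqrt q\,5^k)\ge P(\Sigma^+\ge\tfrac12E\Sigma^+)\ge\frac{(E\Sigma^+)^2}{4E\Sigma^2}\ge\frac{q\,5^{2k-24}/36}{4q\,5^{2k+6}}=\frac{5^{-30}}{144}=:c_0.$$

**Step 3: many blocks.** The aim is to trade probability for size: $\nu$ blocks all gaining together cost $c_0^\nu$ and win a factor $\sqrt\nu$. Put $\delta=1/(2\log(1/c_0))$ and $\nu=\lfloor\delta\log k\rfloor$, so $c_0^\nu\ge k^{-1/2}$. Split the $Q=m_k-m_{k-1}$ indices into $\nu$ consecutive blocks of length at least $\lfloor Q/\nu\rfloor\ge Q/(2\nu)$. Conditioning successively, with conditional probability at least $k^{-1/2}$ given $\mathcal F_{m_{k-1}}$ every block gains, and then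
$$\sum_{m_{k-1}<i\le m_k}\xi_i\ge\nu a_05^k\sqrt{\frac Q{2\nu}}=a_05^k\sqrt{\frac{\nu Q}2}\ge a_05^k3^{k/2}\sqrt{\frac{\delta\log k}8}=:2c_*5^k3^{k/2}\sqrt{\log k}$$
for large $k$, since $Q\ge3^k/2$ and $\nu\ge\frac\delta2\log k$.

**Step 4: infinitely often.** The aim is to pass from conditional probabilities to the almost sure statement. These events are $\mathcal F_{m_k}$-measurable and $\sum k^{-1/2}=\infty$, so by Lévy's conditional Borel–Cantelli lemma they occur for infinitely many $k$ a.s. Eventually $\xi_i=h(x_i)$, so a.s. for infinitely many $k$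
$$|M_{m_k}|+|M_{m_{k-1}}|\ge|M_{m_k}-M_{m_{k-1}}|\ge2c_*5^k3^{k/2}\sqrt{\log k},$$
and one of the two terms is at least $c_*5^k3^{k/2}\sqrt{\log k}$. If it is the second, it exceeds the threshold belonging to $k-1$ as well. $\square$

## 5. Overfull arms and holes: proof of Theorem 1

Fix $c'>0$ with $540\,c'^\alpha<c_*$ and put $s_k=\lfloor c'2^{k/2}(\log k)^{1/(2\alpha)}\rfloor$. Then $s_k^\alpha\le c'^\alpha3^{k/2}\sqrt{\log k}$, and $1\le s_k\le2^k$ for large $k$.

**Outer part.** The point is that a cluster inside $B_o(2^k+s_k)$ has too little room to carry the weight of Proposition 4.1. Take $n=2^k$ and $m_k=|G_k|$; then $m_k-m_{k-1}=3^k$. Suppose $\mathcal I(m_k)\subset B_o(2^k+s_k)$. Let $E=\mathcal I(m_k)\setminus G_k$ be the excess and $H=G_k\setminus\mathcal I(m_k)$ the holes; $|E|=|H|$ since $|\mathcal I(m_k)|=|G_k|$. By (1.1) and (1.2), $|E|\le2|B_o(s_k)|\le18s_k^\alpha$ and $E\subset G_{k+1}$. By (1.3), $\sum_{G_k}h=0$, so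
$$|M_{m_k}|=\Big|\sum_Eh-\sum_Hh\Big|\le(5^{k+1}+5^k)|E|\le108\cdot5^ks_k^\alpha\le108\,c'^\alpha5^k3^{k/2}\sqrt{\log k}<c_*5^k3^{k/2}\sqrt{\log k}.$$
By Proposition 4.1 this fails for infinitely many $k$ a.s.; so for these $k$, $\mathcal I(|B_o(2^k)|)\not\subset B_o(2^k+s_k)$. As $\log\log2^k\le\log k$, we have $c'\psi(2^k)\le c'2^{k/2}(\log k)^{1/(2\alpha)}$. Distances are integers, so $B_o(2^k+c'\psi(2^k))\subset B_o(2^k+s_k)$, and the outer claim follows with $c=c'$.

**Inner part.** Now we place the ball so that the radius $n-s_k$ is exactly $2^k$: then only two short arms can contain holes. Let $n=2^k+s_k$ and $m_k=|B_o(n)|$. For large $k$, $|G_k|\le m_k\le|G_{k+1}|$ and $m_k-m_{k-1}\ge3^k-18s_{k-1}^\alpha\ge3^k/2$. Suppose $G_k=B_o(n-s_k)\subset\mathcal I(m_k)$. Let $H=B_o(n)\setminus\mathcal I(m_k)\subset B_o(n)\setminus G_k$ and $E=\mathcal I(m_k)\setminus B_o(n)$, so $|E|=|H|\le18s_k^\alpha$. A.s. for large $k$, $E\subset\mathcal I(|G_{k+1}|)\subset G_{k+2}$ by the shape theorem. Since $H\subset G_{k+1}$ and $\sum_{B_o(n)}h=0$,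
$$|M_{m_k}|\le(5^{k+2}+5^{k+1})|H|\le540\cdot5^ks_k^\alpha<c_*5^k3^{k/2}\sqrt{\log k},$$
which by Proposition 4.1 fails infinitely often a.s. So a.s. $B_o(n-s_k)\not\subset\mathcal I(|B_o(n)|)$ for infinitely many of these $n$. Since $n\le2^{k+1}$, $s_k\ge c\,\psi(n)$ for a small $c>0$ and large $k$; then $B_o(n-s_k)\subset B_o(n-c\,\psi(n))$, and the inner claim follows. Taking the smaller of the two constants finishes Theorem 1. $\blacksquare$

## 6. Balls as binary trees, Green functions and resistances

From here on we prove Theorem 2. The plan is to send the particles first only up to the boundary of a well-chosen ball, to show that they fill its interior and pile up evenly at its exits, and then to show that the piles cannot spread far. The first task is to understand the exits.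

**Definition (tiles, exits).** Let $n\ge1$, $n=2^{k_1}+\dots+2^{k_r}$ with $k_1>\dots>k_r$, and $D=B_o(n)$. Iterating (1.1), $D$ is a binary tree of *tiles*: the level-1 tile is $G_{k_1}$; there are $2^{i-1}$ level-$i$ tiles, translates of $G_{k_i}$, whose tops are the bottom corners of the level-$(i-1)$ tiles. Let $F=F(n)$ be the set of the $2^r$ bottom corners of the level-$r$ tiles. So $|v|=n$ for $v\in F$.

For example, $n=3=2+1$ gives the tile $G_1$ with the two triangles $2e_1+G_0$ and $2e_2+G_0$ hanging from it, $|D|=6+2\cdot2=10$, and $F=\{3e_1,\,2e_1+e_2,\,e_1+2e_2,\,3e_2\}$.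

**Lemma 6.1.** *(i) For $0\le s\le2^{k_r}$, $B_o(n+s)=D\cup\bigcup_{v\in F}(v+B_o(s))$; each $v+B_o(s)$ meets $D$ only in $v$, these sets are pairwise disjoint if $s<2^{k_r}$, and $v+G_{k_r}$ is a $k_r$-cell. In particular, for $0\le l<k_r$,*
$$|B_o(n+2^l)|=|D|+2^r(|G_l|-1).\tag{6.1}$$
*(ii) Distinct tiles meet only in tops and bottom corners as described. Every vertex of $D\setminus F$ has all its $SG$-neighbors in $D$; every $v\in F$ has exactly two neighbors outside $D$. Hence an element of $F$ contained in an $m$-cell $\subset D$ is a corner of that cell.*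

*Proof.* (i) Induction on $r$; $r=1$ is (1.1). For $r\ge2$ let $n'=n-2^{k_1}$. Then $n'+s\le n'+2^{k_r}\le2^{k_2+1}\le2^{k_1}$, so (1.1) gives $B_o(n+s)=G_{k_1}\cup\bigcup_i(c_i^{k_1}+B_o(n'+s))$, and the induction hypothesis for $n'$ applies in each translate. The translates are disjoint if $n'+s<2^{k_1}$, which holds if $s<2^{k_r}$. All vertices of $v+B_o(s)$ other than $v$ have level greater than $n$, so they are not in $D$.

(ii) The first claim follows from (1.1) because $n'<2^{k_1}$ at each stage. A vertex of level less than $n$ has all neighbors of level at most $n$, hence in $D$. A vertex of level $n$ in $D\setminus F$ is a non-corner of a level-$r$ tile, and has all its edges in that tile. A vertex $v\in F$ has two edges in its tile and two in $v+G_{k_r}$, which lead to level $n+1$. For the last claim recall that non-corner vertices of a cell have all their edges in it. $\square$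

**Symmetry of the exits.** If $t$ is the top of a tile, the part of $D$ below $t$ is $t+B_o(n-|t|)$, attached to the rest only at $t$. The map $x\mapsto t+\rho(x-t)$ there, and the identity elsewhere, is an automorphism of $D$; it preserves levels, fixes $o$, and swaps the two subtrees below that tile. These automorphisms generate a group that is transitive on $F$. Before hitting $F$ the walk on $SG$ is a walk on $D$. Hence, with $\tau_F$ the hitting time of $F$:
$$P_o(X_{\tau_F}=v)=2^{-r},\qquad\sum_{y\in D\setminus F}P_y(X_{\tau_F}=v)=2^{-r}|D\setminus F|\qquad(v\in F).\tag{6.2}$$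
Also, if $b$ is one of the $2^i$ bottom corners of level-$i$ tiles,
$$P_o(\text{the walk hits }F\text{ at or below }b)=2^{-i}.\tag{6.3}$$

**Green functions.** Let $B$ be a set such that from the starting points under consideration only finitely many vertices can be reached without passing through $B$. Put $g_B(x,y)=E_x[\#\text{visits to }y\text{ before }\tau_B]/\deg y$. We recall: $g_B$ is symmetric; it vanishes if $y\in B$; $\mathcal Lg_B(x,\cdot)=-\delta_x$ off $B$; $g_B(x,x)$ is the effective resistance $R(x,B)$; and $P_x(\tau_y<\tau_B)=g_B(x,y)/g_B(y,y)$. Write $g=g_F$. For example, if $n=1$, then $D\setminus F=\{o\}$ and $g(o,o)=\frac12$.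

For $z,z'\in D\setminus F$,
$$0\le g(z,z)-g(z,z')\le R(z,z').\tag{6.4}$$
Indeed $g(z,z')=P_{z'}(\tau_z<\tau_F)g(z,z)\le g(z,z)$, and likewise $g(z,z')\le g(z',z')$. Short $F$ to one node. The function $u=g(z,\cdot)-g(z',\cdot)$ vanishes there and has $\mathcal Lu=-\delta_z+\delta_{z'}$ elsewhere; since $\mathcal Lu$ sums to $0$, no net current enters the shorted node. So $u$ is the voltage of a unit current from $z$ to $z'$, and the resistance between them in the shorted network is $u(z)-u(z')=g(z,z)+g(z',z')-2g(z,z')\ge g(z,z)-g(z,z')$. By Rayleigh's principle it is at most $R(z,z')$, the resistance in $D$, and also at most the resistance inside any cell of $D$ containing both points.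

**Resistances in a cell.** By Lemma 1.3, two corners of an $m$-cell have resistance inside the cell
$$\Big[(\tfrac35)^m+\tfrac12(\tfrac35)^m\Big]^{-1}=\tfrac23(\tfrac53)^m.\tag{6.5}$$
If $z$ is a vertex and $y$ a corner of an $m$-cell, then
$$R(z,y)\le2(\tfrac53)^m.\tag{6.6}$$
For $m=0$ this is (6.5). For $m\ge1$ take nested cells $K_0\subset\dots\subset K_m$ with $z=x_0\in K_0$, corners $x_i$ of $K_i$, and $x_m=y$. The corners of the $(i-1)$-cells of $K_i$ are connected like the vertices of $G_1$, any two of which are at distance at most 2. So $R(x_{i-1},x_i)\le2\cdot\frac23(\frac53)^{i-1}$, and the sum over $1\le i\le m$ is $2((\frac53)^m-1)$.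

**Definition (coarse step).** Let $y$ be a corner of an $m$-cell. An *$m$-coarse step* from $y$ is the passage of SRW from $y$ to the first other corner of the $m$-cells containing $y$. By symmetry of $G_m$ about the axis through a corner, and exchange of the two cells at $y$, this corner is uniform among the $4$ possible ones ($2$ if $y=o$). For example, a 1-coarse step from $2e_1$ leads to $o$, $2e_2$, $4e_1$, $2e_1+2e_2$ with probability $\frac14$ each.

## 7. A mean value inequality

If one particle is started at every vertex of $D\setminus F$, the expected time spent at $z$ is at most what $|D|$ particles started at $o$ produce. This replaces the exact mean value property that balls in Euclidean space have.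

**Lemma 7.1.** *For $z\in D\setminus F$: $\displaystyle\sum_{y\in D\setminus F}g(y,z)\le|D|\,g(o,z)$.*

*Proof.* Put $\varphi=|D|g(o,\cdot)-\sum_{y\in D\setminus F}g(y,\cdot)$. It is the only function on $D$ with $\varphi=0$ on $F$ and $\mathcal L\varphi=1-|D|\delta_o$ on $D\setminus F$. So it suffices to construct a nonnegative function with these properties. We glue it from pieces on tiles; at a gluing vertex the values of $\mathcal L$ from the pieces add up.

**Step 1: a unit source at the top.** On $G_k$ let $\gamma_k\ge0$ be the Green function from $o$ killed at $c_1^k,c_2^k$; so $\mathcal L\gamma_k=-\delta_o$ off these two corners. Since $\sum_x\mathcal L\gamma_k(x)=0$ and $\gamma_k\circ\rho=\gamma_k$, $\mathcal L\gamma_k(c_i^k)=\frac12$.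

**Step 2: constant density inside.** We need a function with $\mathcal L=1$ inside a cell. Claim: there is $w_k\ge0$ on $G_k$ with $w_k(c_i^k)=0$, $\mathcal Lw_k=1$ at non-corners, and
$$\mathcal Lw_k(o)=\tfrac12-\tfrac{3^{k+1}}2,\qquad\mathcal Lw_k(c_i^k)=\tfrac12 .$$
For $k=0$ take $w_0(o)=\frac12$ and $0$ elsewhere: $\mathcal Lw_0(o)=-1$, $\mathcal Lw_0(c_i^0)=\frac12$. Given $w_k$, put $w_{k+1}=w_k+3^{k+1}\gamma_k+w_k(o)$ on $G_k$ (the last term is a constant) and $w_{k+1}=w_k(\cdot-c_i^k)$ on $c_i^k+G_k$. The definitions agree at $c_i^k$ (value $w_k(o)$) and at $q_k$ (value $0$). At $c_i^k$, $\mathcal Lw_{k+1}=(\frac12+\frac{3^{k+1}}2)+(\frac12-\frac{3^{k+1}}2)=1$. At $q_k$, $\frac12+\frac12=1$. At $o$, $\frac12-\frac{3^{k+1}}2-3^{k+1}=\frac12-\frac{3^{k+2}}2$. At the new corners $c_i^{k+1}$ the value is $0$ and $\mathcal Lw_{k+1}=\frac12$. At all other vertices $\mathcal Lw_{k+1}=1$ is inherited.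

**Step 3: one tile.** We correct the corners. $\Phi_k=w_k+\gamma_k\ge0$ satisfies $\Phi_k(c_i^k)=0$, $\mathcal L\Phi_k=1$ at non-corners, $\mathcal L\Phi_k(c_i^k)=1$, and $\mathcal L\Phi_k(o)=-\frac12-\frac{3^{k+1}}2=1-|G_k|$.

**Step 4: the tree.** By induction on $r$ we construct $\varphi_n\ge0$ on $B_o(n)$ with $\varphi_n=0$ on $F$, $\mathcal L\varphi_n=1$ off $o$ (also on $F$, neighbors within $D$), and $\mathcal L\varphi_n(o)=1-|D|$. For $r=1$ take $\Phi_{k_1}$. For $r\ge2$ let $n'=n-2^{k_1}$ and $b=|B_o(n')|$, and put
$$\varphi_n=\Phi_{k_1}+2(b-1)\gamma_{k_1}+\varphi_{n'}(o)\ \text{ on }G_{k_1},\qquad\varphi_n=\varphi_{n'}(\cdot-c_i^{k_1})\ \text{ on }c_i^{k_1}+B_o(n').$$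
The values agree at $c_i^{k_1}$. There $\mathcal L\varphi_n=1+(b-1)+(1-b)=1$. At $o$, $\mathcal L\varphi_n=1-|G_{k_1}|-2(b-1)=1-|D|$. The rest is inherited. $\square$

Check for $n=1$: $\varphi_1(o)=\Phi_0(o)=\frac12+\frac12=1$, and indeed $3g(o,o)-g(o,o)=1$.

## 8. Hitting estimates in cells

**Lemma 8.1.** *Let $K$ be an $m$-cell and $B$ a set disjoint from $K$, separating $K$ from infinity, such that any element of $B$ lying in an $m$-cell that meets $K$ is a corner of that $m$-cell. Then $P_x(\tau_z<\tau_B)\ge\frac1{36}$ for all $x,z\in K$, and $R(y,B)\ge\frac14(\frac53)^m$ for each corner $y$ of $K$.*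

*Proof.* Let $y$ be a corner of $K$. Every path from $y$ to $B$ hits another corner of the at most two $m$-cells containing $y$: elements of $B$ in these cells are corners, and $y\notin B$. With all those other corners grounded, each cell has conductance $2(\frac35)^m$ from $y$, by Lemma 1.3. So $R(y,B)\ge[4(\frac35)^m]^{-1}$ by Rayleigh's principle.

Let $z\in K$. From $z$ the walk first hits some corner $y'$ of $K$, before $B$. If $y'\ne y$, an $m$-coarse step leads from $y'$ to $y$ with probability at least $\frac14$; during it the walk visits only non-corners of $m$-cells meeting $K$, which are not in $B$. So $P_z(\tau_y<\tau_B)\ge\frac14$. By the symmetry $g_B(y,z)=g_B(z,y)$, the triangle inequality $R(z,B)\le R(y,B)+R(z,y)$ for resistances, and (6.6),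
$$P_y(\tau_z<\tau_B)=P_z(\tau_y<\tau_B)\frac{R(y,B)}{R(z,B)}\ge\frac14\cdot\frac{R(y,B)}{R(y,B)+2(5/3)^m}\ge\frac14\cdot\frac{1/4}{1/4+2}=\frac1{36},$$
as the fraction increases in $R(y,B)\ge\frac14(\frac53)^m$. Finally, from any $x\in K$ the walk hits $z$ or a corner of $K$ before $B$. $\square$

**Definition (good cell).** An $m$-cell $K\subset D$ is *good* if all $m$-cells meeting $K$ are contained in $D$.

For a good cell, $K\cap F=\emptyset$: an element of $F$ in $K$ would be a corner of $K$, and its two edges leaving $D$ would lie in an $m$-cell meeting $K$ and not contained in $D$. With Lemma 6.1(ii), Lemma 8.1 applies to good cells with $B=F$.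

**Lemma 8.2.** *If $k_r\ge2$, then $D\setminus F$ is covered by at most $4k_12^r$ good cells $K$, each with $p_K:=P_o(\tau_K<\tau_F)\ge2^{-r-2}$.*

*Proof.* Let $T$ be a level-$i$ tile, a translate of $G_l$ with $l=k_i\ge2$, with top $t$ and bottom corners $b_1,b_2$. Let $C_s^a$ be the $s$-cell of $T$ containing $b_a$.

**Step 1: the cover.** We use large cells in the middle and smaller ones toward the exits. Take the top $(l-1)$-cell of $T$ and, for $a=1,2$ and $0\le s\le l-2$, the two $s$-cells of $C_{s+1}^a$ other than $C_s^a$. They cover $T\setminus\{b_1,b_2\}$: unwinding $C_{l-1}^a$ leaves only $C_0^a$, and its two vertices other than $b_a$ lie in the other 0-cells of $C_1^a$. If $b_a\notin F$, it is the top of a next-level tile and is covered there. There are $1+4(l-1)\le4k_1$ cells per tile, and $2^r-1$ tiles. (For $n=4$: the cells are $G_1$, the triangles $2e_1+G_0$ and $2e_1+e_2+G_0$, and the mirror images of the last two. They cover the 13 vertices of $G_2\setminus\{4e_1,4e_2\}$.)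

**Step 2: the cells are good.** The $(l-1)$-cells meeting the top cell are $C_{l-1}^1$, $C_{l-1}^2$ and, if $t\ne o$, the $(l-1)$-cell containing $t$ in the parent tile, which is larger than $T$; all lie in $D$. The $s$-cells of the second kind contain no corner of $T$: $t$ and the other bottom corner are not in $C_{l-1}^a$, and $b_a$ is only in $C_s^a$. All vertices of such a cell have all their edges in $T$. Any $s$-cell meeting it contains one of these edges, hence lies in $T$.

**Step 3: they are hit.** We bound $p_K$. By (6.3) (trivially if $i=1$) the walk from $o$ hits $F$ below $t$ with probability $2^{-(i-1)}$, and then it visits $t$ before; this settles the top cell. Let $K\subset C_{s+1}^a$ be of the second kind and let $v_1,v_2$ be the corners of $C_{s+1}^a$ other than $b_a$. With probability $2^{-i}$ the walk hits $F$ at or below $b_a$. Its first arrival at $b_a$ is through an edge of $C_0^a\subset C_{s+1}^a$. As $o\notin C_{s+1}^a$, it has entered this cell before through $v_1$ or $v_2$. The cell $K$ contains one of $v_1,v_2$ and the midpoint between them. From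 the other one, an $s$-coarse step leads to this midpoint with probability $\frac14$. This happens before $F$ is hit, because the other $v_j$ is a non-corner of $T$, so both $s$-cells at it lie in $T\subset D$, where elements of $F$ are corners of $s$-cells. So $p_K\ge\frac142^{-i}\ge2^{-r-2}$. $\square$

## 9. Moments of local times

Let $X$ be the continuous-time walk on $D$ with rate-1 exponential holding times, killed at $\tau_F$, and let $L(z)$ be its total time at $z$ divided by $\deg z$. Then $E_xL(z)=g(x,z)$. For a function $f$ on $D\setminus F$ put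
$$Y=\sum_zf(z)L(z),\qquad e_q(x)=E_x[Y^q]/q!,\quad e_0=1 .$$
Writing $Y^q/q!$ as an integral over times $t_1<\dots<t_q$ and applying the Markov property at $t_1$ gives Kac's formula
$$e_q(x)=\sum_yg(x,y)f(y)e_{q-1}(y).\tag{9.1}$$
For instance, if $n=1$ and $Y=L(o)$, then $Y$ is half an exponential time and $e_q(o)=2^{-q}=g(o,o)^q$.

**Lemma 9.1.** *(i) For $Y=L(z)$: $e_q(x)=P_x(\tau_z<\tau_F)\,g(z,z)^q$ for $q\ge1$. (ii) For $Y=L(z)-L(z')$, if $0<\varepsilon\le\beta$, $R(z,z')\le\varepsilon$ and $g(z,z),g(z',z')\le\beta$: $|e_q(x)|\le P_x(\tau_{\{z,z'\}}<\tau_F)\,(2\sqrt{\beta\varepsilon})^q$ for $q\ge1$.*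

*Proof.* (i) By (9.1), $e_q(z)=g(z,z)^q$ and $e_q(x)=g(x,z)g(z,z)^{q-1}$; now use $g(x,z)=P_x(\tau_z<\tau_F)g(z,z)$.

(ii) Let $a=g(z,z)$, $d=g(z',z')$, $b=g(z,z')$. By (6.4), $0\le a-b\le\varepsilon$ and $0\le d-b\le\varepsilon$. With $(s,t)=(e_{q-1}(z),e_{q-1}(z'))$, (9.1) gives
$$e_q(z)=as-bt=a(s-t)+(a-b)t,\qquad e_q(z')=bs-dt=b(s-t)+(b-d)t,$$
$$e_q(z)-e_q(z')=(a-b)s+(d-b)t.$$
Let $x_q=\max(|e_q(z)|,|e_q(z')|)$ and $y_q=|e_q(z)-e_q(z')|$. Then $x_q\le\beta y_{q-1}+\varepsilon x_{q-1}$ and $y_q\le2\varepsilon x_{q-1}$. So $z_q=\max(x_q,\sqrt{\beta/\varepsilon}\,y_q)$ satisfies $x_q\le(\sqrt{\beta\varepsilon}+\varepsilon)z_{q-1}\le2\sqrt{\beta\varepsilon}\,z_{q-1}$ and $\sqrt{\beta/\varepsilon}\,y_q\le2\sqrt{\beta\varepsilon}\,z_{q-1}$. Since $z_0=1$, $x_q\le(2\sqrt{\beta\varepsilon})^q$. For general $x$ use the strong Markov property at $\tau_{\{z,z'\}}$; $Y$ collects nothing before. $\square$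

**Lemma 9.2.** *Let $Y_1,\dots,Y_M$ be independent copies of such a functional (same $f$) for walks started at $x_1,\dots,x_M$. Suppose $|e_q(x_j)|\le\pi_j\varrho^q$ for all $q\ge1$ and $\sum_j\pi_j\le\Pi$. Then for $0\le\lambda\le2\varrho\Pi$,*
$$P\Big(\Big|\sum_j(Y_j-EY_j)\Big|\ge\lambda\Big)\le2\exp\Big(-\frac{\lambda^2}{8\varrho^2\Pi}\Big).$$

*Proof.* Summing the bounds on even moments, $E\cosh(\theta Y_j)<\infty$ for $|\theta|\varrho<1$; so there $Ee^{\theta Y_j}=\sum_q\theta^qe_q(x_j)$. For $|\theta|\varrho\le\frac12$, using $\log u\le u-1$ and $EY_j=e_1(x_j)$,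
$$\log Ee^{\theta(Y_j-EY_j)}\le\sum_{q\ge2}|\theta|^q\pi_j\varrho^q\le2\pi_j\varrho^2\theta^2 .$$
So $P(\pm\sum_j(Y_j-EY_j)\ge\lambda)\le\exp(-|\theta|\lambda+2\Pi\varrho^2\theta^2)$, and $|\theta|=\lambda/(4\varrho^2\Pi)$, which satisfies $|\theta|\varrho\le\frac12$, gives the claim. $\square$

## 10. Filling the ball up to its exits

**Parameters.** Let $A,C_0$ be large absolute constants ($C_0$ an integer), chosen in Sections 11 and 12. For large $k$ let $J$ be minimal with $9^J\ge A3^k\log k$, so that
$$3^J\le3\sqrt{A3^k\log k},\qquad2^J\le2(A\log k)^{1/(2\alpha)}2^{k/2}.\tag{10.1}$$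
Let $J_+=J+C_0$. Let $n_1\in[2^k,2^{k+2}]$ be a multiple of $2^{J_++1}$ with $r$ binary ones, $D=B_o(n_1)$, $F=F(n_1)$ and $N=|B_o(n_1+2^J)|$. Then $k_r\ge J_++1$, $k_1\le k+2$, $r\le k_1-k_r+1\le k+2-J$, and $3^k\le|G_k|\le N\le|G_{k+3}|\le81\cdot3^k$. By (6.1), and since $|G_J|-1=(3^{J+1}+1)/2$,
$$2^r3^J\le N-|D|=2^r(|G_J|-1)\le2^r3^{J+1}.\tag{10.2}$$
So we use $N-|D|$ more particles than $D$ has vertices, a surplus of about $3^J$ per exit. Put
$$\eta=2^r9^J3^{-k}\ge A\,2^r\log k .$$
By (10.1), $k-J\ge k/3$ for large $k$. So $\frac{N-|D|}N\le3\cdot2^{k+2-J}3^{J-k}=12(\frac23)^{k-J}$, and because $(\frac23)^{1/3}(\frac{16}{15})^{1/2}<1$,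
$$\frac{N-|D|}N\Big(\frac{16}{15}\Big)^{(k+2)/2}\le1\qquad\text{for large }k.\tag{10.3}$$
"Large $k$" depends only on $A$ and $C_0$.

**The abelian property.** This lets us move the particles in a convenient order (Diaconis–Fulton 1991; Lawler–Bramson–Griffeath 1992). Put at every vertex $x$ an infinite stack of independent uniformly chosen neighbors of $x$. A move at $x$ is *legal* if $x$ holds at least two particles: one of them goes to the neighbor on top of the stack, which is then discarded. A configuration is *stable* if no vertex holds two particles. If $u_1,\dots,u_p$ and $w_1,\dots,w_q$ are legal sequences of moves from the same configuration and the second ends in a stable one, then every vertex occurs in the first at most as often as in the second. Otherwise let $i$ be the first index at which the count of $u_i$ in $u_1,\dots,u_i$ exceeds its count in the second sequence. Before this move $u_i$ holds at least two particles. In the second sequence, in total, $u_i$ has emitted equally many particles as in $u_1,\dots,u_{i-1}$, and it has received at least as many, as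 every other vertex has used at least as much of its stack. So it ends with at least two particles, a contradiction. Hence all legal orders that end in a stable configuration use the same moves and end in the same configuration. IDLA with $N$ particles is such an order, starting from $N$ particles at $o$: a walking particle moves only from vertices that already hold a settled particle. It terminates a.s., hence so does every legal order; and as each instruction is used once, the walkers in any order perform independent SRWs.

**Two-stage scheme.** *Stage 1:* $N$ particles perform, one after another, walks $X^1,\dots,X^N$ from $o$. Each settles at the first vertex of $D\setminus F$ not yet occupied, or is frozen upon hitting $F$. Let $O\subset D\setminus F$ be the set occupied at the end of stage 1 and $a_v$ the number of particles frozen at $v\in F$. *Stage 2:* the frozen particles are released one after another, and each runs until it settles at a vertex not yet occupied (the first one released at a vacant $v$ settles there at once). All moves are legal, so the final occupied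 set has the law of $\mathcal I(N)$.

In stage 1 let every walk $X^i$ continue, after settling, until it hits $F$, with exponential holding times. For $y\in O$ let $\tilde X^y$ be the continuation of the walk that settled at $y$. For $y\in(D\setminus F)\setminus O$ let $\tilde X^y$ be an additional independent walk from $y$. Given all information before settling, the $\tilde X^y$ are independent walks from $y$. So $(\tilde X^y)_{y\in D\setminus F}$ are independent, and the $X^i$ are i.i.d. from $o$ (the two families are not independent of each other, and need not be).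

**Where the obvious estimate stops.** The comparison below gives, for a single vertex $z$, a bound of the form $P(z\notin O)\le Ce^{-c\eta}$. The sensible next step is to sum over $z$. But if $r=1$, then $\eta\le18A\log k$ by (10.1), so the bound is not better than a power of $k$, while $D$ has more than $3^k$ vertices. To survive a union bound one would have to take $9^J$ of order $3^kk$ instead of $3^k\log k$; this would only give fluctuations $\sqrt n(\log n)^{1/(2\alpha)}$. The way out is to sum only over the roughly $k2^r$ good cells of Lemma 8.2, and to treat all vertices of one cell together by chaining: the local times at close vertices differ little. The factor $2^r$ is harmless, since $\eta$ contains $2^r$ too.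

**Proposition 10.1.** *There are absolute $C,c,\eta_0$ such that, for $k$ large and $\eta\ge\eta_0$, $P(O\ne D\setminus F)\le Ck2^re^{-c\eta}$.*

*Proof.* **Step 1: comparing two fields.** We express "$z$ is filled" through sums of independent local times. Let $V_z=\sum_iL(z;X^i)$ and $\tilde V_z=\sum_{y\in D\setminus F}L(z;\tilde X^y)$. If $z\notin O$, no particle visits $z$ at or before settling or freezing, so all visits to $z$ are made by continuations and $V_z=\sum_{y\in O}L(z;\tilde X^y)\le\tilde V_z$. By Lemma 7.1,
$$EV_z-E\tilde V_z=Ng(o,z)-\sum_{y\in D\setminus F}g(y,z)\ge(N-|D|)g(o,z).$$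
Hence $z\in O$ as soon as
$$|V_z-EV_z|<\tfrac12(N-|D|)g(o,z)\quad\text{and}\quad|\tilde V_z-E\tilde V_z|<\tfrac12(N-|D|)g(o,z).\tag{10.4}$$

**Step 2: one threshold per cell.** We replace the right sides by a constant on a cell. Fix a good $m$-cell $K$ from Lemma 8.2; $m\le k_1-1\le k+1$. Let $\Gamma=\max_{z\in K}g(z,z)$. By Lemma 8.1, $\Gamma\ge\frac14(\frac53)^m$. For $x,z\in K$, $P_x(\tau_z<\tau_F)g(z,z)=g(x,z)=P_z(\tau_x<\tau_F)g(x,x)$; taking for $x$ the maximizer, $g(z,z)\ge\Gamma/36$. Also $P_o(\tau_z<\tau_F)\ge p_K/36$. So $g(o,z)\ge p_K\Gamma/1296$, and for (10.4) on $K$ it suffices that both centered fields are smaller in absolute value than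
$$\Delta:=(N-|D|)\,p_K\Gamma/2592 .$$

**Step 3: how many walks matter.** We bound the sum, over the walkers of a family, of the probabilities of hitting $K$ before $F$ by $\Pi:=36Np_K$. For the first family it is $Np_K$. For the second, take any $z\in K$; by Lemma 8.1 and Lemma 7.1,
$$\sum_yP_y(\tau_K<\tau_F)\le36\sum_yP_y(\tau_z<\tau_F)=36\sum_y\frac{g(y,z)}{g(z,z)}\le36|D|\frac{g(o,z)}{g(z,z)}\le36|D|p_K .$$
Let $\eta_K=(N-|D|)^2p_K/N$. By (10.2), $p_K\ge2^{-r-2}$ and $N\le81\cdot3^k$, $\eta_K\ge\eta/324$. Moreover
$$\frac{\Delta^2}{\Gamma^2\Pi}=\frac{\eta_K}{2592^2\cdot36},\qquad\frac\Delta{\Gamma\Pi}=\frac{N-|D|}{2592\cdot36\,N}.\tag{10.5}$$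

**Step 4: chaining.** We bound one centered field $S_z$ on all of $K$ at once. For $z\in K$ take cells $K=K_m\supset\dots\supset K_0\ni z$, and pass from the top of $K_m$ to the top of $K_{m-1}$, and so on to the top of $K_0$, and then to $z$. The step from the top of $K_i$ to the top of $K_{i-1}$ is trivial or joins two corners of the top $(i-1)$-cell of $K_i$. Put $a=m-i$ for it. By (6.5) its resistance is at most $\frac23(\frac53)^{i-1}=\frac25(\frac53)^m(\frac35)^a\le3\Gamma(\frac35)^a$. For the last step put $a=m$; its resistance is at most $\frac23\le3\Gamma(\frac35)^m$. At each level $a\in\{0,\dots,m\}$ there are at most $2\cdot3^a$ nontrivial pairs in $K$.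

For a pair at level $a$, Lemma 9.1(ii) with $\beta=3\Gamma$ and $\varepsilon=3\Gamma(\frac35)^a$ allows $\varrho_a=6\Gamma(\frac35)^{a/2}$ in Lemma 9.2, with $\pi_j$ at most the probability that the $j$th walk hits $K$. Take $\lambda_a=\frac\Delta{10}(\frac45)^a$. The condition $\lambda_a\le2\varrho_a\Pi$ says $\frac\Delta{\Gamma\Pi}(\frac{16}{15})^{a/2}\le120$, since $\frac{16}{25}\cdot\frac53=\frac{16}{15}$; it holds by (10.5) and (10.3). The exponent is
$$\frac{\lambda_a^2}{8\varrho_a^2\Pi}=\frac{\Delta^2}{28800\,\Gamma^2\Pi}\Big(\frac{16}{15}\Big)^a=c_2\Big(\frac{16}{15}\Big)^a\eta_K .$$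
At the top of $K$, Lemma 9.1(i) gives $\varrho=\Gamma$, and $P(|S|\ge\Delta/2)\le2e^{-c_1\eta_K}$; the condition $\Delta/2\le2\Gamma\Pi$ holds by (10.5). The total probability of a bad event is at most
$$2e^{-c_1\eta_K}+\sum_{a\ge0}4\cdot3^a\exp\Big(-c_2\Big(\frac{16}{15}\Big)^a\eta_K\Big)\le C_3e^{-c\eta_K}$$
if $\eta_K$ exceeds an absolute constant: as $(\frac{16}{15})^a\ge1+\frac a{15}$, the sum is dominated by a geometric series with ratio $3e^{-c_2\eta_K/15}\le\frac12$. Outside these events $|S_z|<\frac\Delta2+\sum_{a\le m}\lambda_a\le\frac\Delta2+\frac\Delta2=\Delta$ for all $z\in K$.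

**Step 5: union over cells.** Sum over both fields and the at most $4(k+2)2^r$ cells, and use $\eta_K\ge\eta/324$. $\square$

**Lemma 10.2.** *For large $k$: $P(O=D\setminus F\text{ and }a_v>\kappa\text{ for some }v)\le2^{r+1}e^{-\eta/324}$, where $\kappa:=5\cdot3^J$.*

*Proof.* Let $U_v,\tilde U_v$ be the numbers of walks $X^i$, respectively $\tilde X^y$, that hit $F$ at $v$. If $O=D\setminus F$, every $\tilde X^y$ is a continuation, so $a_v=U_v-\tilde U_v$. By (6.2) and (10.2), $EU_v-E\tilde U_v=2^{-r}(N-|D|+2^r)=|G_J|\le3\cdot3^J$. So $a_v>5\cdot3^J$ forces $U_v\ge EU_v+3^J$ or $\tilde U_v\le E\tilde U_v-3^J$. Both numbers are sums of independent indicators with mean at most $N2^{-r}$, and $3^J\le N2^{-r}$ for large $k$, because $N2^{-r}\ge\frac14(\frac32)^k2^J$ and $(\frac32)^{k-J}\ge4$. The Chernoff bounds for a sum $U$ of independent indicators with mean $\mu$ are $P(U\ge\mu+t)\le\exp(-t^2/(2\mu+\frac23t))$ and $P(U\le\mu-t)\le\exp(-t^2/(2\mu))$. With $t=3^J$ each event has probability at most $\exp(-9^J2^r/(4N))\le e^{-\eta/324}$. Sum over the $2^r$ exits. $\square$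

## 11. The piles at the exits do not spread far

Condition on stage 1, and assume $O=D\setminus F$ and $a_v\le\kappa$ for all $v$. Since $k_r\ge J_++1$, Lemma 6.1 shows that $D_2=B_o(n_1+2^{J_+})$ arises from $D$ by adding the tiles $Q_v=v+G_{J_+}$, $v\in F$. Let $F_2=F(n_1+2^{J_+})$ be the set of their bottom corners. At the start of stage 2 the tiles $Q_v$ are vacant (apart from the waiting particles at $v$). Run stage 2 with one change: a particle that reaches $F_2$ unsettled is removed. The two versions agree until a particle first reaches $F_2$. So if in the changed version no particle ever reaches $F_2$ unsettled, both agree throughout and all particles settle in $D_2\setminus F_2$. We work with the changed version, and let each walk continue after settling until it hits $F_2$.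

**Step 1: few visitors per exit.** We bound the number $W_v$ of stage-2 particles that visit $v$ at or before settling. Let $f_v(x)$ be the probability that the walk from $x$ hits $F_2$ in $Q_v$. The level-preserving automorphisms of $D_2$ are transitive on $F$, so $\sum_{v'\in F}f_v(v')$ does not depend on $v$; since $\sum_vf_v(v')=1$ for each $v'$, it equals $1$. Moreover $f_v(v)\ge\frac12$: if $T$ is the level-$r$ tile of $D$ with bottom corner $v$, then by Lemma 1.3 the walk from $v$ hits the bottom corners of $Q_v$ before the other corners of $T$ with probability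
$$\frac{(3/5)^{J_+}}{(3/5)^{J_+}+(3/5)^{k_r}}\ge\frac12 .$$
Let $T_v$ be the number of stage-2 walks that hit $F_2$ in $Q_v$. It is a sum of independent indicators with mean $\mu=\sum_{v'}a_{v'}f_v(v')\le\kappa$. With $t=2\kappa-\mu\ge\kappa$ the Chernoff bound gives $P(T_v\ge2\kappa)\le\exp(-t^2/(2\kappa+\frac23t))\le e^{-3\kappa/8}\le e^{-\kappa/3}$, because $t^2/(2\kappa+\frac23t)$ increases in $t$. After the first visit of a particle to $v$, its walk is fresh and hits $F_2$ in $Q_v$ with conditional probability at least $\frac12$, given the earlier walks. Looking at the first $8\kappa$ visitors and using Hoeffding's inequality,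
$$P(W_v\ge8\kappa,\ T_v<2\kappa)\le P(\mathrm{Bin}(8\kappa,\tfrac12)\le2\kappa)\le e^{-2(2\kappa)^2/(8\kappa)}\le e^{-\kappa/2}.$$
So $W_v\le8\kappa$ for all $v\in F$ outside an event of probability at most $2^{r+1}e^{-\kappa/3}$.

**Step 2: layers.** We cut $Q=Q_v$ into layers, so thick that a positive fraction of the visitors of each layer must stop in it, yet so thin that their total height is at most $C2^J$. Use the local level $|x|-|v|$. Let $\theta=\frac{71}{72}$, $\zeta_i=8\kappa\theta^i$, $I=\min\{i:\zeta_i\le2^{J/4}\}\le CJ$. For $i<I$ let $m_i\ge2$ be minimal with $3^{m_i}\ge4\zeta_i$, and put $\ell_0=0$, $\ell_{i+1}=\ell_i+2^{m_i}$. The $m_i$ are nonincreasing, so $2^{m_i}$ divides $\ell_i$. For large $k$, $4\zeta_i>4\cdot2^{J/4}>9$ for $i<I$, so minimality gives $3^{m_i}\le12\zeta_i$ and $2^{m_i}\le(12\zeta_i)^{1/\alpha}$. As $12\cdot8\kappa=480\cdot3^J$,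
$$\ell_I\le\sum_{i\ge0}(480\cdot3^J\theta^i)^{1/\alpha}=C_12^J,\qquad C_1=480^{1/\alpha}\sum_{i\ge0}\theta^{i/\alpha}.$$
Now choose $C_0$ with $2^{C_0}\ge C_1+2$. Then for large $k$
$$\ell_I+2^{J/4}+1<2^{J_+},\qquad m_i<J_+\quad(i<I).\tag{11.1}$$
Let $\Lambda_i$ be the set of vertices of $Q$ at local level $\ell_i$ that have a neighbor in $Q$ at local level $\ell_i+1$; $\Lambda_0=\{v\}$. For $i<I$, each $w\in\Lambda_i$ is the top of an $m_i$-cell $P_w\subset Q$: the $m_i$-cell of $Q$ containing the edge from $w$ to level $\ell_i+1$ has its top at a local level that is a multiple of $2^{m_i}$, and its levels span an interval of length $2^{m_i}$ that contains $\ell_i$ and $\ell_i+1$. As $2^{m_i}$ divides $\ell_i$, the top has local level $\ell_i$, and it is the only vertex of the cell with that level.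

Particles are removed at $F_2$, so they can enter $Q$ only at $v$. Levels change by at most 1 along edges. So a particle at local level greater than $\ell_i$ in $Q$ has visited $\Lambda_i$ before. Let $Z_i$ be the number of stage-2 particles that visit $\Lambda_i$ at or before settling; $Z_0=W_v$.

**Step 3: a fixed fraction stops in each layer.** *Claim. If a particle visits $\Lambda_i$ ($i<I$) for the first time, at $w$, and fewer than $\zeta_i$ particles visited $\Lambda_i$ before it, then with conditional probability at least $\frac1{36}$ it never visits $\Lambda_{i+1}$ before or at settling.*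

If $w$ is vacant, the particle settles there. Otherwise let $m'=m_i-1$ and let $P'$ be the top $m'$-cell of $P_w$. The vertices of $P'\setminus\{w\}$ have local level greater than $\ell_i$, so the occupied ones are occupied by earlier visitors of $\Lambda_i$. Their number is less than
$$\zeta_i\le\tfrac143^{m_i}<\tfrac12(3^{m_i}+1)=|G_{m'}|-1=|P'\setminus\{w\}|,$$
so there is a vacant $z\in P'\setminus\{w\}$. The $m'$-cells meeting $P'$, other than $P'$ itself, are the two other $m'$-cells of $P_w$ and one more $m'$-cell at $w$. Distinct $m'$-cells have distinct tops, so $w$ is a bottom corner of that last cell, and its local levels are at most $\ell_i$. It lies in $Q$ if $i\ge1$, because then $0<\ell_i<2^{J_+}$ and $w$ is a non-corner of $Q$; and it lies in $D$ if $i=0$. Let $B$ be the set of corners, not in $P'$, of these $m'$-cells. The walk from $w$ cannot leave the union of these cells and $P'$ without hitting $B$. Lemma 8.1 with $K=P'$ applies and gives $P_w(\tau_z<\tau_B)\ge\frac1{36}$.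

Before $B$ is hit, $\Lambda_{i+1}$ is not visited: in this union, the vertices of local level $\ell_{i+1}=\ell_i+2^{m_i}$ are in the bottom row of $P_w$, and only its bottom corners, which belong to $B$, can have a neighbor one level lower down, outside $P_w$. Also $F_2$ is not met before $B$: in $Q$ it has local level $2^{J_+}>\ell_I\geq \ell_{i+1}$, and it is disjoint from $D$. So with probability at least $\frac1{36}$ the walk reaches the vacant $z$ first, and then the particle has settled, at $z$ or earlier, without visiting $\Lambda_{i+1}$. This proves the claim.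

**Step 4: geometric decay.** We iterate the claim. A visitor of $\Lambda_{i+1}$ is a visitor of $\Lambda_i$. On $\{Z_i\le\zeta_i\}$ there are at most $\lfloor\zeta_i\rfloor$ of them, each preceded by fewer than $\zeta_i$ others, and each goes on to $\Lambda_{i+1}$ with conditional probability at most $\frac{35}{36}$. Put $M=\lfloor\zeta_i\rfloor$. Since $\frac{71}{72}\zeta_i-\frac{35}{36}M\ge\frac1{72}\zeta_i$, Hoeffding's inequality gives for $i<I$
$$P(Z_i\le\zeta_i,\ Z_{i+1}>\zeta_{i+1})\le P\big(\mathrm{Bin}(M,\tfrac{35}{36})>\tfrac{71}{72}\zeta_i\big)\le e^{-2\zeta_i/72^2}\le e^{-c2^{J/4}}.$$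
So on $W_v\le8\kappa=\zeta_0$ we have $Z_I\le\zeta_I\le2^{J/4}$, outside an event of probability at most $CJe^{-c2^{J/4}}$.

**Step 5: the end.** We conclude that nobody reaches $F_2$. If $Z_I\le2^{J/4}$, at most $2^{J/4}$ vertices of $Q_v$ at local levels greater than $\ell_I$ are ever occupied, since whoever settles there has visited $\Lambda_I$. A particle that reaches $F_2\cap Q_v$ unsettled must have passed through an occupied vertex on each of the local levels $\ell_I+1,\dots,2^{J_+}-1$. These are more than $2^{J/4}$ levels by (11.1), a contradiction.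

**Conclusion.** Let $\mathcal E(n_1)=\{B_o(n_1-1)\subset\mathcal I(N)\subset B_o(n_1+2^{J_+})\}$. As $|v|=n_1$ on $F$, $B_o(n_1-1)\subset D\setminus F$. The final occupied set of the scheme has the law of $\mathcal I(N)$. Collecting Proposition 10.1, Lemma 10.2 and Steps 1–5, for large $k$ (so that $\eta\ge\eta_0$),
$$P(\mathcal E(n_1)^c)\le Ck2^re^{-c\eta}+2^{r+1}e^{-\eta/324}+2^{r+1}e^{-\kappa/3}+C2^rJe^{-c2^{J/4}},\qquad\eta\ge A2^r\log k.\tag{11.2}$$

## 12. All radii at once: proof of Theorem 2

**Step 1: summation.** We show that the exceptional probabilities are summable over all admissible $n_1$ and all $k$. At most $\binom{k+3}r\le(k+3)^r$ numbers $n_1\le2^{k+2}$ have $r$ binary ones. For large $k$, $(k+3)^r2^rk\le k^{3r+1}$. Choose $A$ so large that $\min(c,\frac1{324})A\ge6$, with $c$ the constant in the first term of (11.2), which does not depend on $A$. Then $e^{-c\eta}$ and $e^{-\eta/324}$ are at most $k^{-6\cdot2^r}$. Since $2^r\ge r+1$, the first two terms of (11.2), summed over all admissible $n_1\in[2^k,2^{k+2}]$, give at most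
$$C\sum_{r\ge1}k^{3r+1-6\cdot2^r}\le C\sum_{r\ge1}k^{-3r-5}\le C'k^{-8}.$$
For the other two terms note that $9^J\ge3^k$, so $J\ge k/2$ and $2^{J/4}\ge2^{k/8}$, and that $\kappa/3\ge3^J\ge2^{k/8}$. As $2^r\leq 2^{k+3}$, $J\le k$ and there are at most $2^{k+2}$ values $n_1$, they give at most $C4^kk\,e^{-c2^{k/8}}$. Both bounds are summable in $k$. By the Borel–Cantelli lemma, a.s. for all large $k$ the events $\mathcal E(n_1)$ hold for *all* multiples $n_1$ of $2^{J_++1}$ in $[2^k,2^{k+2}]$.

**Step 2: inner inclusion.** We round the radius down. Let $n$ be large and $2^{k+1}\le n<2^{k+2}$. Put $n_1=2^{J_++1}(\lfloor n/2^{J_++1}\rfloor-1)$. Then $n_1>n-2^{J_++2}\ge2^k$ for large $k$ by (10.1), and $n_1+2^J\le n$. So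
$$B_o(n-2^{J_++2}-1)\subset B_o(n_1-1)\subset\mathcal I(|B_o(n_1+2^J)|)\subset\mathcal I(|B_o(n)|).$$

**Step 3: outer inclusion.** We round the radius up. Put $n_1=2^{J_++1}\lceil n/2^{J_++1}\rceil$; it is at most $2^{k+2}$, as $2^{k+2}$ is a multiple of $2^{J_++1}$, and $n_1<n+2^{J_++1}$. So
$$\mathcal I(|B_o(n)|)\subset\mathcal I(|B_o(n_1+2^J)|)\subset B_o(n_1+2^{J_+})\subset B_o(n+2^{J_++2}).$$

**Step 4: the size of the error.** By (10.1), $2^{J_++2}+1\le C2^{k/2}(\log k)^{1/(2\alpha)}\le C'\psi(n)$, because $n\ge2^{k+1}$. This proves Theorem 2. $\blacksquare$
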